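\title{Finite $p$-groups of generalized exponent $p$ and large exponent}

\begin{abstract}
A group satisfies a positive polynomial identity of length $n$ if there are elements $g_1,\dots,g_n$ such that $x^{g_1}\cdots x^{g_n}=1$ for all $x$. It has been conjectured that a finite $p$-group satisfying such an identity of length $p$ has exponent at most $p^2$. We disprove this for all sufficiently large primes: for every $k\ge 2$ and every prime $p\ge p_0(k)$ there is a group of order $p^{3(2k-1)}$, nilpotency class $2k-1$ and exponent $p^k$ that satisfies a positive polynomial identity of length $p$. We also show that for $k\ge3$ the class $2k-1$ is the smallest possible among groups of class less than $p$. Both proofs use the Lazard correspondence; the examples come from the cross product Lie algebra over a ramified quadratic extension of $\mathbb Z_p$.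
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group, and write $x^g=g^{-1}xg$ and $(x,g)=x^{-1}g^{-1}xg$. We say that $G$ satisfies a \emph{positive polynomial identity of length $n\ge1$} if there are elements $g_1,\dots,g_n\in G$, not necessarily distinct, such that
\begin{equation}\label{eq:ppi}
x^{g_1}x^{g_2}\cdots x^{g_n}=1\qquad\text{for all }x\in G .
\end{equation}
The least such $n$ is the \emph{generalized exponent} of $G$. With all $g_i=1$ the identity reads $x^n=1$, so the generalized exponent of a finite group is at most its exponent, and for abelian groups the two numbers agree. The generalized exponent measures how much the law $x^n=1$ can be shortened when the factors may be conjugated by fixed elements.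

There is a lower bound as well. In $G/G'$ the identity \eqref{eq:ppi} becomes $x^n=1$. If $G$ is a nontrivial finite $p$-group, then $G/G'$ is a nontrivial $p$-group, and so $p$ divides $n$. Thus $p$ is the shortest length available to such a group, and it is natural to ask how far a group that achieves this length can be from having exponent $p$.

\begin{example}\label{ex:p3}
Let $p$ be odd and $G=\langle a,b\mid a^{p^2}=b^p=1,\ a^b=a^{1+p}\rangle$, a group of order $p^3$, class $2$ and exponent $p^2$, with $(a,b)=a^p$ central of order $p$. For $x=a^ib^j$ we have $x^p=a^{ip}b^{jp}(b^j,a^i)^{p(p-1)/2}=a^{ip}$ and $(x,b^{-1})=(a,b)^{-i}=a^{-ip}$. Hence $x^{p-1}x^{b^{-1}}=x^p(x,b^{-1})=1$ for all $x$, which is an identity of length $p$.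
\end{example}

So exponent $p^2$ occurs, and in class $2$ nothing larger does. Indeed, in class $2$ commutators are central and multiplicative in each entry, so \eqref{eq:ppi} with $n=p$ reads $x^p(x,h)=1$ with $h=g_1\cdots g_p$. Then $x^p$ is central, so $(x,h)^p=(x^p,h)=1$ and $x^{p^2}=1$. Moreover, every finite group satisfying a positive polynomial identity of prime length $p\le5$ is a $p$-group of exponent dividing $p^2$; see \cite{GE}. The following conjecture is posed in \cite{GE}.

\begin{quote}
\emph{Let $p$ be a prime. The exponent of a nontrivial finite $p$-group satisfying a positive polynomial identity of length $p$ is at most $p^2$.}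
\end{quote}

We show that the conjecture fails for every sufficiently large prime, and that no bound $p^k$ with $k$ fixed can replace $p^2$.

\begin{theorem}\label{thm:main}
For every integer $k\ge2$ there is a number $p_0(k)$ such that for every prime $p\ge p_0(k)$ there is a finite $p$-group $G$ of exponent exactly $p^k$, of order $p^{3(2k-1)}$ and nilpotency class $2k-1$, which satisfies a positive polynomial identity of length $p$. The generalized exponent of $G$ is exactly $p$.
\end{theorem}

For $k=3$ this is a group of order $p^{15}$, class $5$ and exponent $p^3$, so the conjecture is false for all primes $p\ge p_0(3)$. The second result bounds the exponent in terms of the class.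

\begin{theorem}\label{thm:small}
Let $p$ be a prime and let $G$ be a finite $p$-group of class $c<p$ satisfying a positive polynomial identity of length $p$. If $k\ge3$ and $c\le 2k-2$, then $\exp G$ divides $p^{k-1}$. Hence $\exp G$ divides $p^{\max(2,\lfloor(c+1)/2\rfloor)}$.
\end{theorem}

The two theorems match. For $k\ge3$, exponent $p^k$ in class less than $p$ forces class at least $2k-1$, and class $2k-1$ is attained for all large $p$. In particular, among groups of class less than $p$ the conjectured bound holds up to class $4$, and class $5$ is the first class in which it fails. The number $p_0(3)$ can be computed explicitly from our proof, but it is very large, and we do not determine what happens for primes $7\le p<p_0(3)$.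

Both proofs translate \eqref{eq:ppi} into a Lie ring $L$ by the Lazard correspondence (Section~\ref{sec:lazard}). There the part of the identity that is linear in $x$ expresses multiplication by $p$ through brackets with the conjugating elements $y_i$:
\[
px=-\sum_i[x,y_i]-\frac12\sum_i[[x,y_i],y_i]-\cdots .
\]
Example~\ref{ex:p3} uses the first sum. Section~\ref{sec:small} shows that this sum can be used only once: from the second term of the lower central series on, multiplication by $p$ moves elements down by at least two steps, and Theorem~\ref{thm:small} follows. The second sum has no such limitation. In Section~\ref{sec:group} we construct a Lie ring in which a sum of six conjugation maps is a scalar of the required form, and we treat $k=2$ by hand. What remains is an error term that is nonlinear in $x$. Sections \ref{sec:words}--\ref{sec:comm} show that any such error can be cancelled by a number of further conjugates that does not depend on $p$; this is why $p$ has to be large.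

\section{Lie rings and the Lazard correspondence}\label{sec:lazard}

A \emph{Lie ring} is an abelian group $\Lambda$ with a biadditive bracket satisfying $[a,a]=0$ and the Jacobi identity. We write $[a_1,\dots,a_j]=[\cdots[[a_1,a_2],a_3],\dots,a_j]$ for left-normed brackets, and $\operatorname{ad}y$ for the map $x\mapsto[x,y]$. The lower central series is defined by $\gamma_1=\Lambda$ and by letting $\gamma_{i+1}$ be the additive span of all $[a,b]$ with $a\in\gamma_i$, $b\in\Lambda$. The $\gamma_i=\gamma_i(\Lambda)$ are ideals with $[\gamma_i,\gamma_j]\subseteq\gamma_{i+j}$, and $\Lambda$ has class $c$ if $\gamma_{c+1}=0\ne\gamma_c$.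

\begin{lemma}\label{lem:gen}
If the Lie ring $\Lambda$ is generated by a set $\mathcal T$, then $\gamma_j/\gamma_{j+1}$ is additively generated by the images of the brackets $[\tau_1,\dots,\tau_j]$ with $\tau_i\in\mathcal T$.
\end{lemma}

\begin{proof}
The map $(a_1,\dots,a_j)\mapsto[a_1,\dots,a_j]+\gamma_{j+1}$ is additive in each entry and depends only on the $a_i$ modulo $\gamma_2$, and its values generate $\gamma_j/\gamma_{j+1}$ by induction on $j$. Finally, $\Lambda/\gamma_2$ is additively generated by the image of $\mathcal T$.
\end{proof}

Let $\Lambda$ be a Lie ring of finite $p$-power order and class at most $c<p$. A finite abelian $p$-group is uniquely divisible by integers prime to $p$, so $\Lambda$ and all its additive subgroups are modules over the ring $\mathbb Z_{(p)}$ of rationals with denominator prime to $p$. The Baker--Campbell--Hausdorff series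
\[
a*b=\log(e^ae^b)=a+b+\tfrac12[a,b]+\cdots
\]
has as its term of degree $n$ a rational combination of brackets in $a,b$ whose denominators involve only primes at most $n$. Terms of degree greater than $c$ vanish in $\Lambda$, so $a*b$ makes sense in $\Lambda$. We use the following form of the Lazard correspondence \cite{Lazard}, \cite[Ch.~9--10]{Khukhro}: \emph{$(\Lambda,*)$ is a group with identity $0$, in which the $n$-th power of $a$ is $na$ for $n\in\mathbb Z$; its class equals the class of $\Lambda$; and every finite $p$-group of class less than $p$ arises in this way.} In particular the exponent of $(\Lambda,*)$ is the exponent of $(\Lambda,+)$, and the inverse of $a$ is $-a$.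

By induction on $n$,
\begin{equation}\label{eq:bch}
a_1*\cdots*a_n=\sum_ia_i+\frac12\sum_{i<j}[a_i,a_j]+\cdots,
\end{equation}
where the omitted terms are brackets of degree $3,\dots,c$ in $a_1,\dots,a_n$, with coefficients in $\mathbb Z_{(p)}$ that do not depend on the $a_i$. We need three more consequences of the series.

\begin{itemize}
\item[(B1)] \emph{Conjugation.} We have $(-y)*x*y=\sum_{r=0}^{c-1}\frac1{r!}(\operatorname{ad}y)^r(x)$, and for fixed $y$ this is a Lie ring automorphism in $x$. The formula is the identity $e^{-y}e^xe^y=\exp(e^{-y}xe^y)$. The map is additive, and it preserves brackets by the Leibniz rule for the derivation $D=\operatorname{ad}y$, because $[D^ix,D^jz]\in\gamma_{i+j+2}$ vanishes for $i+j\ge c-1$.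
\item[(B2)] \emph{Quotients.} Lie ring homomorphisms preserve $*$. So Lie subrings are subgroups, an ideal $I$ is a normal subgroup, and $a\equiv b\pmod I$ means the same in the additive group and in $(\Lambda,*)$. If $\rho$ is central in the Lie ring, then $a*\rho=a+\rho=\rho*a$. In particular $a*\rho\equiv a+\rho\equiv\rho*a\pmod{\gamma_{j+1}}$ for $\rho\in\gamma_j$, and $a*b\equiv a+b\pmod{\gamma_2}$.
\item[(B3)] \emph{Commutators.} If $a\in\gamma_i$ and $b\in\gamma_j$, then $(a,b)\equiv[a,b]\pmod{\gamma_{i+j+1}}$. Indeed, modulo $\gamma_{i+j+1}$ we have $(-b)*a*b\equiv a+[a,b]\equiv a*[a,b]$ by (B1) and (B2); now multiply by $-a$ on the left.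
\end{itemize}

The next lemma separates the homogeneous parts of a polynomial expression. Besides the Lazard correspondence, it is the main reason for assuming that the class is less than $p$.

\begin{lemma}\label{lem:vdm}
Let $d\ge0$ and $D_d=\prod_{0\le i<j\le d}(j-i)$. There are integers $\alpha_{r\lambda}$ $(0\le r,\lambda\le d)$, depending only on $d$, with the following property: if $a_0,\dots,a_d$ lie in an abelian group $A$ and $f(\lambda)=\sum_{r=0}^d\lambda^ra_r$, then $D_d\,a_r=\sum_{\lambda=0}^d\alpha_{r\lambda}f(\lambda)$. If $A$ is a finite $p$-group with $p>d$ and $f(0),\dots,f(d)$ lie in a subgroup $B$, then all $a_r$ lie in $B$.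
\end{lemma}

\begin{proof}
The matrix $(\lambda^r)_{0\le\lambda,r\le d}$, with $0^0=1$, has Vandermonde determinant $D_d$; take for $(\alpha_{r\lambda})$ its adjugate. All prime factors of $D_d$ are at most $d$, so for $p>d$ one can divide by $D_d$ in $B$.
\end{proof}

We also use two textbook facts on polynomial equations. \emph{Hensel's lemma:} if $f_1,\dots,f_d\in\mathbb Z_p[T_1,\dots,T_d]$ and $t\in\mathbb Z_p^d$ satisfy $f_r(t)\equiv0\pmod p$ for all $r$, and $\det(\partial f_r/\partial T_i)(t)$ is a unit, then the $f_r$ have a common zero $t'\in\mathbb Z_p^d$ with $t'\equiv t\pmod p$. \emph{The Chevalley--Warning theorem:} if polynomials over $\mathbb F_p$ in $N$ variables have sum of degrees less than $N$, then the number of their common zeros in $\mathbb F_p^N$ is divisible by $p$; in particular, if $0$ is a common zero, there is another one.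

\section{The bound in class less than $p$}\label{sec:small}

In this section $G=(L,*)$ is a finite $p$-group of class $c<p$, given by a Lie ring $L$ with lower central series $\gamma_i$, and $y_1,\dots,y_p\in L$ are the conjugating elements of an identity of length $p$. For $x\in L$ we write $x_i=(-y_i)*x*y_i$. By (B1), $x\mapsto x_i$ is a Lie ring automorphism, and
\begin{equation}\label{eq:xi}
x_i-x\in\gamma_{a+1},\qquad x_i-x\equiv[x,y_i]\pmod{\gamma_{a+2}}\qquad\text{for }x\in\gamma_a .
\end{equation}
The identity $x_1*\cdots*x_p=0$ is not linear in $x$, but its linear part vanishes by itself, and this is all we use.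

\begin{lemma}\label{lem:lin}
We have $\sum_{i=1}^px_i=0$ for all $x\in L$.
\end{lemma}

\begin{proof}
Let $F_d(x)$ be the part of degree $d$ of \eqref{eq:bch} evaluated at $a_i=x_i$, so that $F_1(x)=\sum_ix_i$. As $x_i$ is additive in $x$, we have $F_d(\lambda x)=\lambda^dF_d(x)$ for $\lambda\in\mathbb Z$. The identity applied to $\lambda x$ gives $\sum_{d=1}^c\lambda^dF_d(x)=0$ for all $\lambda$, and Lemma~\ref{lem:vdm} with $B=0$ and $d=c<p$ gives $F_1(x)=0$.
\end{proof}

Put $Y=\sum_iy_i$. Lemma~\ref{lem:lin} and \eqref{eq:xi} give
\begin{equation}\label{eq:first}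
px=-\sum_i(x_i-x)\equiv-[x,Y]\pmod{\gamma_3}\qquad(x\in L).
\end{equation}
If multiplication by $p$ were exactly the derivation $-\operatorname{ad}Y$, as in Example~\ref{ex:p3}, then $p[x,z]=[px,z]+[x,pz]=2p[x,z]$, so $p\gamma_2=0$ and $p^2L=0$. In general the same computation survives with an error two steps further down.

\begin{lemma}\label{lem:two}
We have $p^b\gamma_a\subseteq\gamma_{a+2b}$ for $a\ge2$, $b\ge0$. Moreover
\begin{equation}\label{eq:second}
p[x,z]\equiv\sum_i[[x,y_i],[z,y_i]]\pmod{\gamma_5}\qquad(x,z\in L).
\end{equation}
\end{lemma}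

\begin{proof}
Since $[x_i,z_i]=[x,z]_i$, Lemma~\ref{lem:lin} applied to $[x,z]$, $x$ and $z$ gives
\[
\sum_i[x_i-x,z_i-z]=\sum_i[x_i,z_i]-\Big[\sum_ix_i,z\Big]-\Big[x,\sum_iz_i\Big]+p[x,z]=p[x,z].
\]
Let $a\ge2$, $x\in\gamma_{a-1}$ and $z\in L$. By \eqref{eq:xi} the left side lies in $[\gamma_a,\gamma_2]\subseteq\gamma_{a+2}$. The brackets $[x,z]$ span $\gamma_a$, so $p\gamma_a\subseteq\gamma_{a+2}$, and the first claim follows by induction on $b$. For arbitrary $x,z$, the elements $x_i-x$ and $z_i-z$ of $\gamma_2$ are congruent to $[x,y_i]$ and $[z,y_i]$ modulo $\gamma_3$, and $[\gamma_2,\gamma_3]\subseteq\gamma_5$; this gives \eqref{eq:second}.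
\end{proof}

By \eqref{eq:first} and Lemma~\ref{lem:two}, $p^{k-1}L\subseteq p^{k-2}\gamma_2\subseteq\gamma_{2k-2}$. This is one step short of Theorem~\ref{thm:small}, which asks for $p^{k-1}L=0$ when only $\gamma_{2k-1}$ is known to vanish. The missing step comes from the special form $[x,Y]$ of the leading term in \eqref{eq:first}.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $k\ge3$ and $c\le2k-2$, so that $\gamma_{2k-1}=0$. Lemma~\ref{lem:two} gives $p^{k-2}\gamma_3=0$ and $p^{k-3}\gamma_5=0$. Hence \eqref{eq:first} becomes an equality after multiplication by $p^{k-2}$, and \eqref{eq:second} after multiplication by $p^{k-3}$. For $x\in L$ we obtain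
\[
p^{k-1}x=-p^{k-2}[x,Y]=-p^{k-3}\sum_i[[x,y_i],[Y,y_i]] .
\]
By \eqref{eq:first} applied to $y_i$, we have $[Y,y_i]=-[y_i,Y]=py_i+\varepsilon_i$ with $\varepsilon_i\in\gamma_3$. Therefore
\[
p^{k-3}[[x,y_i],[Y,y_i]]=p^{k-2}[[x,y_i],y_i]+p^{k-3}[[x,y_i],\varepsilon_i]\in p^{k-2}\gamma_3+p^{k-3}\gamma_5=0 .
\]
So $p^{k-1}L=0$, and $\exp G$ divides $p^{k-1}$. For $c\le4$ take $k=3$, which gives $p^2$. For $c\ge5$ take $k=\lfloor(c+3)/2\rfloor$; then $2k\ge c+2$, and $k-1=\lfloor(c+1)/2\rfloor$.
\end{proof}

The hypothesis $k\ge3$ is used to form $p^{k-3}$, and it cannot be dropped: for $k=2$ the statement would give exponent $p$ in class $2$, contrary to Example~\ref{ex:p3}.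

\section{The cross product algebra}\label{sec:group}

Section~\ref{sec:small} indicates what an extremal example should look like. Multiplication by $p$ should move every term of the lower central series down by exactly two steps, and it should be produced by the quadratic term $-\frac12\sum_i(\operatorname{ad}y_i)^2$. So we need a square root of $p$, up to a unit, to index the series, and a Lie algebra in which a sum of squares of adjoint maps is a scalar. The cross product in dimension three has this property.

Let $k\ge2$, $c=2k-1$ and $p>c$. For a unit $u\in\mathbb Z_p^\times$ put $O=\mathbb Z_p[s]/(s^2-up)=\mathbb Z_p\oplus\mathbb Z_ps$. Multiplication by $s$ is injective on $O$, because its square is multiplication by $up$, and $sO=\mathbb Z_ps\oplus\mathbb Z_pp$ has index $p$; hence $|s^iO/s^{i+1}O|=p$ for all $i\ge0$. Let $V=O^3$ with standard basis $e_1,e_2,e_3$ and bracket $[a,b]=a\times b$, a Lie algebra over $O$. Then $sV$ is a Lie subring, $s^{2k}V$ is an ideal of it, and we set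
\[
L=L_{k,u}=sV/s^{2k}V .
\]

\begin{lemma}\label{lem:L}
The Lie ring $L$ has order $p^{3(2k-1)}$ and class $c=2k-1$, with $\gamma_i(L)=s^iV/s^{2k}V$ for $1\le i\le 2k$. Its additive group has exponent $p^k$ and is generated by the six elements $se_t,s^2e_t$ $(t=1,2,3)$. The group $G=(L,*)$ has order $p^{3(2k-1)}$, class $2k-1$ and exponent $p^k$.
\end{lemma}

\begin{proof}
The order follows from $|sO/s^{2k}O|=p^{2k-1}$. Since $(\beta e_1)\times e_2=\beta e_3$ for $\beta\in O$, and cyclically, the cross products span $V$ additively. So the brackets of $s^iV$ with $sV$ span $s^{i+1}V$, which gives $\gamma_i(L)$ and the class. As $p=u^{-1}s^2$, we have $p^ksV=s^{2k+1}V\subseteq s^{2k}V$, while $p^{k-1}se_1=u^{1-k}s^{2k-1}e_1\notin s^{2k}V$. The generators come from $sO=\mathbb Z_ps+\mathbb Z_ps^2$. The claims on $G$ follow from the Lazard correspondence.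
\end{proof}

For $y\in L$ let $\varphi_y\colon L\to L$ be conjugation by $y$ in $G$, given by (B1). Let $A_t(x)=x\times e_t$ and $P_t(x)=(x\cdot e_t)e_t$; these $O$-linear maps of $V$ act on $L$, and $\operatorname{ad}(se_t)=sA_t$. The vector identity $(a\times b)\times b=(a\cdot b)b-(b\cdot b)a$ gives $A_t^2=-(1-P_t)$. As $1-P_t$ is idempotent and $P_1+P_2+P_3=1$,
\begin{equation}\label{eq:casimir}
\sum_{t=1}^3A_t^{2j}=(-1)^j\sum_{t=1}^3(1-P_t)=2(-1)^j\qquad(j\ge1).
\end{equation}
Formally, $\varphi_{\pm se_t}=\exp(\pm sA_t)$ are the two rotations about the axis $e_t$ through the angle $s$, and the sum of all six is the scalar $2+4\cos s$. We choose $u$ so that this scalar is $6-p$.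

\begin{lemma}\label{lem:six}
There is a unit $u\in\mathbb Z_p^\times$ such that in $L_{k,u}$
\[
\sum_{t=1}^3\big(\varphi_{se_t}(x)+\varphi_{-se_t}(x)\big)=(6-p)\,x\qquad(x\in L).
\]
\end{lemma}

\begin{proof}
In $\varphi_y+\varphi_{-y}$ the odd powers of $\operatorname{ad}y$ cancel, and the even powers have exponent $2j\le c-1=2k-2$. By \eqref{eq:casimir} and $s^2=up$, the sum is multiplication by
\[
6+2\sum_{j=1}^{k-1}\frac{s^{2j}}{(2j)!}\,2(-1)^j=6-pH(u),\qquad H(T)=4\sum_{j=1}^{k-1}\frac{(-1)^{j-1}p^{j-1}}{(2j)!}\,T^j .
\]
Since $2k-2<p$, the polynomial $H$ has coefficients in $\mathbb Z_p$, and $H(T)\equiv2T\pmod p$. By Hensel's lemma $H(T)-1$ has a zero $u\equiv\frac12\pmod p$, and $u$ is a unit.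
\end{proof}

Thus these six conjugates of $x$, together with $p-6$ copies of $x$, have \emph{sum} zero. We need their \emph{product} to be trivial. For $k=2$ the difference between the two can be written down.

\begin{example}[the case $k=2$]\label{ex:k2}
Let $L$ be any Lie ring of $p$-power order and class at most $3<p$, let $y_1,\dots,y_n\in L$, and put $x_i=\varphi_{y_i}(x)=x+[x,y_i]+\frac12[x,y_i,y_i]$. As $\gamma_4(L)=0$, we have $[x_i,x_j]=[[x,y_i],x]+[x,[x,y_j]]=[x,y_i-y_j,x]\in\gamma_3(L)$, so all brackets of degree $3$ in the $x_i$ vanish. In $\sum_{i<j}(y_i-y_j)$ the element $y_i$ occurs $n-i$ times with sign $+$ and $i-1$ times with sign $-$. So \eqref{eq:bch} gives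
\[
x_1*\cdots*x_n=nx+\Big[x,\sum_iy_i\Big]+\frac12\sum_i[x,y_i,y_i]+\frac12\Big[x,\sum_i(n+1-2i)y_i,\,x\Big].
\]
Take $L=L_{2,u}$. Lemma~\ref{lem:six} holds with $u=\frac12$, and for the sequence $se_1,-se_1,se_2,-se_2,se_3,-se_3$ the coefficients $7-2i$ are $5,3,1,-1,-3,-5$. The product is
\[
(6-p)x+[x,s(e_1+e_2+e_3),x],
\]
and the last term is a genuine error: at $x=se_1$ it equals $s^3(e_2+e_3)\ne0$.

Here the error can be avoided by a better choice of letters. Let $p\ge11$ and $u=\frac16$, and take the sequence of length $n=p$
\[
se_1,\,-2se_1,\,se_1,\quad se_2,\,-2se_2,\,se_2,\quad se_3,\,-2se_3,\,se_3,\quad0,\dots,0 .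
\]
Then $\sum_iy_i=0$, and $\sum_iiy_i=0$ because $(a-1)-2a+(a+1)=0$ in each block; so the second and fourth terms vanish. By \eqref{eq:casimir} the third term is $\frac12(1+4+1)(-2s^2)x=-6upx=-px$. The product is $px-px=0$, and $(L_{2,1/6},*)$, of order $p^9$, class $3$ and exponent $p^2$, satisfies an identity of length $p$.
\end{example}

For larger $k$ the error has many more terms. We do not compute them. Instead we place the error in a Lie ring of maps and show that every possible error can be cancelled.

\section{Words and the Lie ring of maps}\label{sec:words}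

From now on $k\ge2$ is fixed, $c=2k-1$, $\ell=c(c-1)/2$, and $p\ge\ell+2$; as $c\ge3$ we have $\ell\ge c$, so $p>c$. Let $u$ be as in Lemma~\ref{lem:six}, $L=L_{k,u}$ and $G=(L,*)$. A number is \emph{bounded} if it is at most a constant depending only on $k$, and not on $p$.

Let $M$ be the set of all maps $L\to L$ with pointwise operations. We stress that the bracket is $[\varphi,\psi](x)=[\varphi(x),\psi(x)]$ and has nothing to do with composition of maps. Then $M$ is a finite Lie ring of class at most $c$ with $p^kM=0$. Evaluation at $x$ is a Lie ring homomorphism $M\to L$, so the operation $*$ on $M$ is pointwise too, by (B2). For $y\in L$ and $0\le r\le c-1$ put $\delta_{y,r}=\frac1{r!}(\operatorname{ad}y)^r\in M$, and let $\iota=\varphi_0=\delta_{y,0}$ be the map $x\mapsto x$. By (B1),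
\begin{equation}\label{eq:phi}
\varphi_{\lambda y}=\sum_{r=0}^{c-1}\lambda^r\delta_{y,r}\qquad(\lambda\in\mathbb Z).
\end{equation}
Let $\mathcal L$ be the Lie subring of $M$ generated by all $\varphi_y$, and $\Gamma_j=\gamma_j(\mathcal L)$; thus $\Gamma_{c+1}=0$. Lemma~\ref{lem:vdm} applied to \eqref{eq:phi} shows that $\delta_{y,r}\in\mathcal L$.

A \emph{word} is a finite sequence $w=(y_1,\dots,y_n)$ of elements of $L$. Its \emph{length} is $|w|=n$ and its \emph{value} is $\overline w=\varphi_{y_1}*\cdots*\varphi_{y_n}\in\mathcal L$, the map that sends $x$ to $x^{y_1}\cdots x^{y_n}$. Concatenation of words corresponds to $*$ on values. The group $G$ satisfies a positive polynomial identity of length $n$ if and only if some word of length $n$ has value $0$.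

By (B2), $\overline w\equiv\sum_i\varphi_{y_i}\pmod{\Gamma_2}$, so the error seen in Example~\ref{ex:k2} is an element of $\Gamma_2$, and we want to cancel it with a short word. Exact cancellation is too much to ask. A word of length $n$ sends $x$ to an element congruent to $nx$ modulo $\gamma_2(L)$, while maps in $\Gamma_2$ take values in $\gamma_2(L)$; so a word with value in $\Gamma_2$ has length divisible by $p$. A short word can only reach an element of $\Gamma_2$ times the power of $\iota$ that records its length. This is possible, and it suffices.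

\begin{proposition}\label{prop:reach}
There is a number $m$, depending only on $k$, such that for every $\kappa\in\Gamma_2$ some word of length $m$ has value $m\iota*\kappa$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:reach}]
Let $p_0(k)=\max(m+6,\ell+2)$ and $p\ge p_0(k)$. By Lemma~\ref{lem:L}, $G$ has the required order, class and exponent. Let $w=(se_1,-se_1,se_2,-se_2,se_3,-se_3)$. By Lemma~\ref{lem:six}, $\overline w\equiv(6-p)\iota\pmod{\Gamma_2}$, so $\overline w=(6-p)\iota*\kappa$ with $\kappa\in\Gamma_2$. Since $\Gamma_2$ is a normal subgroup, it contains $\kappa_1=(-m\iota)*\kappa*m\iota$ and its inverse $-\kappa_1$. Take a word $v$ of length $m$ with $\overline v=m\iota*(-\kappa_1)$. As $\kappa*m\iota=m\iota*\kappa_1$,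
\[
\overline{wv}=(6-p)\iota*\kappa*m\iota*(-\kappa_1)=(6-p)\iota*m\iota=(6+m-p)\iota .
\]
Prepend $p-6-m\ge0$ letters equal to $0$, each of value $\iota$. The resulting word has length $p$ and value $(p-6-m)\iota*(6+m-p)\iota=0$. So $G$ satisfies an identity of length $p$. The length of any identity of $G$ is divisible by $p$, as shown in the introduction, so the generalized exponent of $G$ is $p$.
\end{proof}

It remains to prove Proposition~\ref{prop:reach}. About $L$ we shall use only that its class is at most $c$, that $p^kL=0$, and that $(L,+)$ has six generators. An element of $\Gamma_2$ is built from commutators of the $\varphi_y$, and there are two obstacles to writing it as a short word. Commutators contain inverses, and the obvious positive expression of an inverse, the power with exponent $p^k-1$, is far too long. Also, the commutators occur with integer coefficients as large as $p^k$. Section~\ref{sec:compl} provides a short substitute for inverses. Section~\ref{sec:comm} writes each commutator as a quotient of two words, so that one inverse is enough, and absorbs the large coefficients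 into the letters.

\section{Complements}\label{sec:compl}

A \emph{complement} of a word $W$ is a word $E$ such that $\overline{WE}=|WE|\,\iota$. It is an inverse up to the unavoidable power of $\iota$. To see what is needed, try to complement one letter $y$ modulo $\Gamma_2$ by multiples of $y$. By \eqref{eq:phi}, the word $(\nu_0y,\dots,\nu_hy)$ with $\nu_0=1$ has value congruent to $(h+1)\iota+\sum_{r\ge1}\big(\sum_i\nu_i^r\big)\delta_{y,r}$, so we want the power sums of the $\nu_i$ to vanish for $1\le r\le c-1$. In integers this is impossible, since $\sum_i\nu_i^2\ge1$; but only congruences modulo $p^k$ are needed. If $p\equiv1\pmod c$, the $c$-th roots of unity in $\mathbb Z_p$, reduced modulo $p^k$, are a solution with $c$ terms. For general $p$ we use a few more terms.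

\begin{lemma}\label{lem:power}
There are integers $\nu_0=1,\nu_1,\dots,\nu_\ell$ with $\sum_{i=0}^\ell\nu_i^r\equiv0\pmod{p^k}$ for $1\le r\le c-1$.
\end{lemma}

\begin{proof}
The polynomials $f_r=\sum_{i=0}^\ell T_i^r$ $(1\le r\le c-1)$ have sum of degrees $\ell$, less than the number $\ell+1$ of variables. By the Chevalley--Warning theorem they have a common zero $t\ne0$ in $\mathbb F_p^{\ell+1}$. The $f_r$ are symmetric and homogeneous, so after permuting and scaling we may assume that $t_0=1$.

To lift $t$ we need many distinct coordinates. Let $\mu_1,\dots,\mu_h$ be the distinct nonzero values among $t_0,\dots,t_\ell$, with multiplicities $m_1,\dots,m_h$. Then $h\ge1$ and $1\le m_v\le\ell+1<p$; this is where $p\ge\ell+2$ is used. Suppose that $h\le c-1$. Then $\sum_vm_v\mu_v^r=0$ for $1\le r\le h$, and the matrix $(\mu_v^r)$ has determinant $\prod_v\mu_v\prod_{v<v'}(\mu_{v'}-\mu_v)\ne0$. So all $m_v$ vanish in $\mathbb F_p$, a contradiction. Hence $h\ge c$, and at least $c-1$ distinct values occur among $t_1,\dots,t_\ell$. We may assume that $t_1,\dots,t_{c-1}$ are distinct.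

Substitute $T_0=1$ and integer lifts of $t_i$ for $T_i$ with $i\ge c$, and regard $f_1,\dots,f_{c-1}$ as polynomials in $T_1,\dots,T_{c-1}$. The Jacobian determinant at $t$ is $\det(rt_i^{r-1})=(c-1)!\prod_{1\le i<j\le c-1}(t_j-t_i)\ne0$ in $\mathbb F_p$. Hensel's lemma gives a solution in $\mathbb Z_p$, which we reduce modulo $p^k$.
\end{proof}

To pass from $\Gamma_2$ to the deeper terms we repeat the same averaging, now rescaling whole words. For $w=(y_1,\dots,y_n)$ and $\lambda\in\mathbb Z$ let $\lambda w=(\lambda y_1,\dots,\lambda y_n)$. The point is that the value of $\lambda w$ is again a polynomial in $\lambda$ of degree at most $c-1$, however long $w$ is.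

\begin{lemma}\label{lem:poly}
For every word $w$ of length $N$ there are $\omega_1,\dots,\omega_{c-1}\in\mathcal L$ such that $\overline{\lambda w}=N\iota+\sum_{r=1}^{c-1}\lambda^r\omega_r$ for all $\lambda\in\mathbb Z$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:bch} to $\varphi_{\lambda y_1}*\cdots*\varphi_{\lambda y_N}$ and expand each bracket by \eqref{eq:phi}. The result is a $\mathbb Z_{(p)}$-combination, with coefficients independent of $\lambda$, of terms $\lambda^{r_1+\dots+r_d}\beta$, where $\beta\in\mathcal L$ is a bracket of $d\ge1$ maps $\delta_{z_1,r_1},\dots,\delta_{z_d,r_d}$ with letters $z_i$ of $w$. The map $\delta_{z,r}$ takes values in $\gamma_{r+1}(L)$, so $\beta$ takes values in $\gamma_{d+r_1+\dots+r_d}(L)$ and vanishes unless $r_1+\dots+r_d\le c-d\le c-1$. Collect the terms by powers of $\lambda$. The constant term is the value at $\lambda=0$, which is the $N$-th power $N\iota$ of $\iota$.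
\end{proof}

\begin{lemma}\label{lem:compl}
Let $R=(\ell+1)^c$. Every word $W$ has a complement of length $(R-1)|W|$.
\end{lemma}

\begin{proof}
Let $n=|W|$. We show by induction on $j\ge1$ that there is a word $w$ of length $N=(\ell+1)^{j-1}n$ that begins with $W$ and satisfies $\overline{\lambda w}\equiv N\iota\pmod{\Gamma_j}$ for all $\lambda\in\mathbb Z$. The congruence is required for all $\lambda$ because $w$ is rescaled in the next step. For $j=1$ take $w=W$, as $\Gamma_1=\mathcal L$.

Let $w$ be given for $j$, with $\omega_r$ as in Lemma~\ref{lem:poly}. Since $\sum_{r\ge1}\lambda^r\omega_r\in\Gamma_j$ for all $\lambda$, Lemma~\ref{lem:vdm} gives $\omega_r\in\Gamma_j$. Let $w'=(\nu_0w)(\nu_1w)\cdots(\nu_\ell w)$ with the $\nu_i$ of Lemma~\ref{lem:power}. It has length $(\ell+1)N$ and begins with $W$, because $\nu_0=1$. The value of $\lambda w'$ is the product of the elements $\overline{\lambda\nu_iw}=N\iota+\rho_i$ with $\rho_i=\sum_{r\ge1}\lambda^r\nu_i^r\omega_r\in\Gamma_j$. Modulo $\Gamma_{j+1}$ the $\rho_i$ are central and $N\iota+\rho_i\equiv N\iota*\rho_i$, by (B2). Hence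
\[
\overline{\lambda w'}\equiv(\ell+1)N\iota+\sum_{i=0}^\ell\rho_i=(\ell+1)N\iota+\sum_{r=1}^{c-1}\lambda^r\Big(\sum_{i=0}^\ell\nu_i^r\Big)\omega_r=(\ell+1)N\iota\pmod{\Gamma_{j+1}},
\]
where the last equality uses $p^k\mathcal L=0$. This completes the induction. For $j=c+1$ and $\lambda=1$ we get a word $WE$ of length $Rn$ with value $Rn\iota$, since $\Gamma_{c+1}=0$.
\end{proof}

\section{Commutators}\label{sec:comm}

\subsection*{Commutators as quotients of words}
An iterated group commutator has inverses in many places. Replacing each of them by a complement would leave powers of $\iota$ scattered through the word, and $\iota$ need not be central. We therefore write the commutator, to leading order, as a quotient of two words of equal length. In the next lemma we write the group $(\mathcal L,*)$ multiplicatively.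

\begin{lemma}\label{lem:quot}
Let $q_2=2$ and $q_{j+1}=4q_j+1$. For $j\ge2$ and $y_1,\dots,y_j\in L$ there are words $W,W'$ of length $q_j$ with
\[
\overline{W'}^{\,-1}\,\overline W\equiv[\varphi_{y_1},\dots,\varphi_{y_j}]\pmod{\Gamma_{j+1}} .
\]
\end{lemma}

\begin{proof}
For $j=2$ take $W=(y_1,y_2)$ and $W'=(y_2,y_1)$; the quotient is the group commutator $(\varphi_{y_1},\varphi_{y_2})$, and (B3) applies. Suppose that $U,U'$ work for $y_1,\dots,y_j$. Let $a=\overline U$, $b=\overline{U'}$, $d=b^{-1}a\in\Gamma_j$ and $z=\varphi_{y_{j+1}}$. From $a=bd$ and $dt=td(d,t)$ we get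
\[
azb=bd\,zb=bzb\,d\,(d,zb)=bza\,(d,zb),\qquad ab=bdb=bbd\,(d,b)=ba\,(d,b).
\]
By (B3), $(d,t)\equiv[d,t]\pmod{\Gamma_{j+2}}$ for $t\in\mathcal L$. So modulo $\Gamma_{j+2}$ these commutators are central, and they are multiplicative in $t$ because $t*t'\equiv t+t'\pmod{\Gamma_2}$. Thus the pair $azb$, $bza$ has quotient congruent to $(d,z)(d,b)$, with an unwanted factor $(d,b)$, and the pair $ba$, $ab$ removes it. Let $W=U(y_{j+1})U'U'U$ and $W'=U'(y_{j+1})UUU'$, both of length $4q_j+1$. Modulo $\Gamma_{j+2}$,
\[
\overline W=azb\cdot ba\equiv bza\cdot ba\cdot(d,z)(d,b),\qquad\overline{W'}=bza\cdot ab=bza\cdot ba\cdot(d,b).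
\]
Hence $\overline{W'}^{\,-1}\overline W\equiv(d,z)\equiv[d,z]\equiv[\varphi_{y_1},\dots,\varphi_{y_j},z]\pmod{\Gamma_{j+2}}$, the last step because $d-[\varphi_{y_1},\dots,\varphi_{y_j}]\in\Gamma_{j+1}$.
\end{proof}

\subsection*{Boundedly many commutators suffice}
The ring $\mathcal L$ has the unbounded generating set $\{\varphi_y\}$, and $\varphi_y$ is not additive in $y$, so an integer coefficient cannot be moved into the letter $y$ directly. Both problems are solved by polarizing the maps $\delta_{y,r}$. For $1\le r\le c-1$ and $y_1,\dots,y_r\in L$ define $S(y_1,\dots,y_r)\in M$ by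
\[
S(y_1,\dots,y_r)(x)=\frac1{r!}\sum_{\pi}[x,y_{\pi(1)},\dots,y_{\pi(r)}],
\]
the sum running over all permutations of $\{1,\dots,r\}$. This is additive in each $y_i$, and $\delta_{y,r}=\frac1{r!}S(y,\dots,y)$. With $y_I=\sum_{i\in I}y_i$,
\begin{equation}\label{eq:polar}
S(y_1,\dots,y_r)=\sum_{I\subseteq\{1,\dots,r\}}(-1)^{r-|I|}\,\delta_{y_I,r} .
\end{equation}
Indeed, $r!\,\delta_{y_I,r}(x)$ is the sum of $[x,y_{f(1)},\dots,y_{f(r)}]$ over all functions $f\colon\{1,\dots,r\}\to I$. A function with image $J$ occurs on the right with total coefficient $\sum_{I\supseteq J}(-1)^{r-|I|}$, which is $1$ if $f$ is a permutation and $0$ otherwise.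

Let $Q$ be the additive span of all $S(y_1,\dots,y_r)$ with $1\le r\le c-1$. By \eqref{eq:polar}, $Q\subseteq\mathcal L$. Since $Q$ is a $\mathbb Z_{(p)}$-module, it contains $\delta_{y,r}$ for $r\ge1$, and so $\varphi_y\in\iota+Q$. Let $\eta_1,\dots,\eta_6$ be the additive generators of $L$ from Lemma~\ref{lem:L}, and let $\mathcal T$ consist of $\iota$ and all $S(\eta_{a_1},\dots,\eta_{a_r})$ with $1\le r\le c-1$. It has at most $K=1+6+\dots+6^{c-1}$ elements. By additivity the elements $S(\eta_{a_1},\dots,\eta_{a_r})$ span $Q$, so $\mathcal T$ generates the Lie ring $\mathcal L$. This is the only place where the number of generators of $L$ is used.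

\begin{lemma}\label{lem:bounded}
There are bounded numbers $A$ and $B_2,\dots,B_c$ such that the following hold.
\begin{itemize}
\item[(i)] Every element of $Q$ is a sum of at most $A$ elements of the form $\pm\varphi_y$.
\item[(ii)] For $2\le j\le c$, every element of $\Gamma_j$ is congruent modulo $\Gamma_{j+1}$ to a sum of exactly $B_j$ brackets of the form $[\varphi_{y_1},\dots,\varphi_{y_j}]$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $D=D_{c-1}$ and $\alpha_{r\lambda}$ be as in Lemma~\ref{lem:vdm} for $d=c-1$, and let $\alpha=\max_r\sum_\lambda|\alpha_{r\lambda}|$. By \eqref{eq:phi}, $D\delta_{y,r}=\sum_\lambda\alpha_{r\lambda}\varphi_{\lambda y}$ is a sum of at most $\alpha$ elements $\pm\varphi_{y'}$. An element of $Q$ is a sum of at most $K$ terms $nS(\eta_{a_1},\dots,\eta_{a_r})$ with $n\in\mathbb Z$. As $D$ is prime to $p$, there is an integer $n'$ with $n'D\equiv n\pmod{p^k}$, and then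
\[
nS(\eta_{a_1},\dots,\eta_{a_r})=D\,S(n'\eta_{a_1},\eta_{a_2},\dots,\eta_{a_r}).
\]
By \eqref{eq:polar} the right side is a sum of $2^r$ terms $\pm D\delta_{y,r}$. So $A=2^{c-1}K\alpha$ works.

(ii) By Lemma~\ref{lem:gen}, an element of $\Gamma_j$ is congruent modulo $\Gamma_{j+1}$ to a sum of at most $K^j$ terms $n[\tau_1,\dots,\tau_j]$ with $n\in\mathbb Z$ and $\tau_i\in\mathcal T$. Terms with $\tau_1=\tau_2=\iota$ vanish. In the others we may assume that $\tau_1\in Q$, after swapping the first two entries and changing the sign of $n$ if necessary. Then $n[\tau_1,\dots,\tau_j]=[n\tau_1,\tau_2,\dots,\tau_j]$, and each entry is either $\iota=\varphi_0$ or an element of $Q$. Expanding the entries by (i) gives at most $A^j$ terms $\pm[\varphi_{y_1},\dots,\varphi_{y_j}]$, and a minus sign is removed by swapping the first two entries. This gives at most $B_j=(KA)^j$ brackets, and we pad the sum with copies of $[\varphi_0,\dots,\varphi_0]=0$.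
\end{proof}

\subsection*{Reaching every element of $\Gamma_2$}
We first reach a given element of one factor $\Gamma_j/\Gamma_{j+1}$ and then correct the remainder layer by layer.

\begin{lemma}\label{lem:layer}
Let $2\le j\le c$ and $m_j=B_jRq_j$. For every $\kappa\in\Gamma_j$ some word of length $m_j$ has value congruent to $m_j\iota*\kappa$ modulo $\Gamma_{j+1}$.
\end{lemma}

\begin{proof}
Write $\kappa\equiv C_1+\dots+C_{B_j}$ as in Lemma~\ref{lem:bounded}(ii). For $C=C_i$ take $W,W'$ as in Lemma~\ref{lem:quot}, so that $\overline W\equiv\overline{W'}*C$, and let $E$ be a complement of $W'$ of length $(R-1)q_j$, as in Lemma~\ref{lem:compl}. Modulo $\Gamma_{j+1}$ the element $C$ is central, so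
\[
\overline{WE}\equiv\overline{W'}*C*\overline E\equiv\overline{W'E}*C=Rq_j\iota*C .
\]
The concatenation of the $B_j$ words $WE$ has length $m_j$, and its value is congruent to $m_j\iota*C_1*\dots*C_{B_j}\equiv m_j\iota*\kappa$, again by (B2).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:reach}]
Let $M_j=m_2+\dots+m_j$. We show by induction on $j$, for $2\le j\le c$, that for every $\kappa\in\Gamma_2$ some word of length $M_j$ has value congruent to $M_j\iota*\kappa$ modulo $\Gamma_{j+1}$. The case $j=2$ is Lemma~\ref{lem:layer}. Let $2\le j<c$, $\kappa\in\Gamma_2$ and $n=m_{j+1}$. The correcting word will insert the factor $n\iota$ to the right of $\kappa$, and $\iota$ need not commute with $\kappa$. So we apply the induction hypothesis to the conjugate $\kappa'=n\iota*\kappa*(-n\iota)\in\Gamma_2$. It gives a word $v$ of length $M_j$ with $\overline v=M_j\iota*\kappa'*\rho$ for some $\rho\in\Gamma_{j+1}$. By Lemma~\ref{lem:layer} there is a word $v'$ of length $n$ with $\overline{v'}\equiv n\iota*(-\rho)\pmod{\Gamma_{j+2}}$. Since $\rho$ is central modulo $\Gamma_{j+2}$,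
\[
\overline{vv'}\equiv M_j\iota*\kappa'*n\iota=M_j\iota*n\iota*\kappa=M_{j+1}\iota*\kappa\pmod{\Gamma_{j+2}} .
\]
For $j=c$ the congruence is an equality, because $\Gamma_{c+1}=0$. The number $m=M_c$ is built from $R$, $q_j$ and $B_j$, which depend only on $k$.
\end{proof}

With Proposition~\ref{prop:reach} established, the proof of Theorem~\ref{thm:main} given in Section~\ref{sec:words} is complete.

\begin{thebibliography}{9}

\bibitem{GE}
\emph{Generalized Exponent Of Finite Groups},
\texttt{https://u.muroran-it.ac.jp/\allowbreak mathsci/\allowbreak danwakai/\allowbreak past/\allowbreak articles/\allowbreak 201504-201603/\allowbreak 05-20160324-farrokhi.pdf}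

\bibitem{Khukhro}
E. Khukhro, \emph{$p$-Automorphisms of Finite $p$-Groups}.

\bibitem{Lazard}
M. Lazard, Ann. Sci. ENS 71 (1954).

\end{thebibliography}
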